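\title{Fixed point free nonexpansive maps for Thompson's metric:\\ all orbits accumulate in one face of the cone}


\begin{abstract}
Let $C$ be a closed cone with nonempty interior $C^\circ$ in a finite dimensional real Banach space, and let $g\colon C^\circ\to C^\circ$ be nonexpansive for Thompson's metric. We show that $g$ has no fixed point if and only if all orbits of $g$ tend to infinity in norm or some nonzero positive linear functional tends to zero along all orbits. Consequently, if $g$ has no fixed point, then the convex hull of the union of all omega limit sets of $g$ lies in the boundary of $C$. This proves a conjecture that was known for polyhedral cones. The proof splits according to the linear escape rate of the orbits. In the main case, rate zero, the functional is obtained from penalized distance functions to short pieces of an orbit near one of its limit points.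
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a finite dimensional real Banach space. A \emph{closed cone} is a closed convex set $C\subset X$ with $tC\subset C$ for all $t\ge0$ and $C\cap(-C)=\{0\}$. It orders $X$ by $x\le y\iff y-x\in C$. We assume that the interior $C^\circ$ of $C$ is nonempty, and we write $\partial C=C\setminus C^\circ$ for the boundary. For $x,y\in C^\circ$ let
\[
M(x/y)=\inf\{\beta>0:\ x\le\beta y\},\qquad d(x,y)=\log\max\{M(x/y),M(y/x)\}.
\]
The function $d$ is \emph{Thompson's metric}. It measures the factor by which $y$ must be scaled up and down to enclose $x$ in the order: $d(x,y)\le s$ means $e^{-s}y\le x\le e^{s}y$. For the orthant $C=[0,\infty)^n$ one has $M(x/y)=\max_i x_i/y_i$, so $d(x,y)=\max_i|\log x_i-\log y_i|$, and coordinatewise logarithms identify $(C^\circ,d)$ with $\mathbb{R}^n$ under the supremum norm. In this picture the boundary of the cone is infinitely far away, and the same holds for every cone (Lemma~\ref{lem:metric}).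

A map $g\colon C^\circ\to C^\circ$ is \emph{nonexpansive} if $d(g(x),g(y))\le d(x,y)$ for all $x,y\in C^\circ$. For $z\in C^\circ$ the \emph{omega limit set} $\omega(z;g)$ is the set of all $w\in X$ such that $g^{k_i}(z)\to w$ in norm for some sequence $k_i\to\infty$. It may be empty. We ask where the orbits go when $g$ has no fixed point.

On the half-line $C=[0,\infty)$ the answer is elementary. The continuous function $g(x)-x$ has no zero, so it has constant sign; every orbit is monotone, and its limit cannot lie in $(0,\infty)$, since it would be a fixed point. So all orbits tend to $\infty$ or all orbits tend to $0$. In higher dimension it remains true that no orbit accumulates in $C^\circ$ (Proposition~\ref{prop:boundary}), but the boundary is now large and not convex, and one wants to know how far the limit points can spread over it. In the quadrant $[0,\infty)^2$, can an orbit accumulate both at $(1,0)$ and at $(0,1)$? In logarithmic coordinates it would have to commute infinitely often between points near $(0,-L)$ and points near $(-L',0)$, with $L,L'\to\infty$, while leaving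 every bounded set. Its steps are bounded, because $d(g^{k}(z),g^{k+1}(z))\le d(z,g(z))$, but a sequence with bounded steps can make such trips along larger and larger squares. An orbit is more rigid than that: $d(g^k(z),g^{k+n}(z))\le d(z,g^n(z))$ for all $k$ and $n$. One may guess that this rigidity forces a single direction of escape, as on the half-line, so that all limit points lie in one flat piece of $\partial C$. The following statement makes this precise; $\operatorname{co}(A)$ denotes the convex hull of $A$. It was posed as a conjecture in \cite{DW}, and it is known when $C$ is polyhedral, that is, $C=\{x:\theta_j(x)\ge0,\ 1\le j\le N\}$ for some $\theta_j\in X^*$.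

\begin{theorem}\label{thm:hull}
Let $C$ be a closed cone with nonempty interior in a finite dimensional real Banach space, and let $g\colon C^\circ\to C^\circ$ be nonexpansive for Thompson's metric. If $g$ has no fixed point in $C^\circ$, then
\[
\operatorname{co}\Big(\bigcup_{z\in C^\circ}\omega(z;g)\Big)\subset\partial C .
\]
\end{theorem}

If $X=\{0\}$, then $g$ has a fixed point and there is nothing to prove, so we assume $X\ne\{0\}$ throughout. Let $C^*=\{\theta\in X^*:\theta\ge0\text{ on }C\}$ be the dual cone. We deduce Theorem~\ref{thm:hull} from a characterization of fixed point free maps that extends the alternative found on the half-line.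

\begin{theorem}\label{thm:main}
Let $C$ and $g$ be as in the first sentence of Theorem~\ref{thm:hull}. Then $g$ has no fixed point in $C^\circ$ if and only if at least one of the following holds:
\begin{itemize}
\item[(i)] $\|g^k(z)\|\to\infty$ for every $z\in C^\circ$;
\item[(ii)] there is $\theta\in C^*\setminus\{0\}$ with $\theta(g^k(z))\to0$ for every $z\in C^\circ$.
\end{itemize}
\end{theorem}

On the quadrant the isometry $g(x)=2x$ satisfies only (i), the isometry $g(x)=x/2$ satisfies only (ii), and $g(x_1,x_2)=(2x_1,x_2/2)$ satisfies both. Note that (ii) controls $\theta$ along the whole orbit, including times at which the norm is large.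

\begin{proof}[Proof of Theorem~\ref{thm:hull} from Theorem~\ref{thm:main}]
In case (i) every $\omega(z;g)$ is empty. In case (ii) every $\omega(z;g)$ lies in $C\cap\ker\theta$. This set is a closed convex cone, and it is contained in $\partial C$ because $\theta>0$ on $C^\circ$ (Lemma~\ref{lem:dual}).
\end{proof}

A set $C\cap\ker\theta$ with $\theta\in C^*\setminus\{0\}$ is called a \emph{proper exposed face} of $C$. The proof shows that even the closed convex cone generated by all omega limit sets lies in one proper exposed face.

The task is to produce the functional $\theta$. Section~\ref{sec:prelim} expresses $d$ through a compact set of functionals, and Section~\ref{sec:boundary} shows that orbits do not accumulate in $C^\circ$. We then distinguish two cases by the rate $\rho=\lim_n d(u,g^n(u))/n$. If $\rho>0$, a record time argument yields $\theta$ with exponential estimates (Section~\ref{sec:positive}). If $\rho=0$, that argument gives nothing; Section~\ref{sec:zero} explains the substitute on an example in $[0,\infty)^3$ and then proves it in general. Section~\ref{sec:end}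 completes the proof, and Section~\ref{sec:sharp} discusses sharpness and the hypotheses.

\section{Thompson's metric and the dual cone}\label{sec:prelim}

\begin{lemma}\label{lem:dual}
\begin{itemize}
\item[(a)] A point $x\in X$ lies in $C$ if and only if $\theta(x)\ge0$ for all $\theta\in C^*$.
\item[(b)] If $\theta\in C^*\setminus\{0\}$ and $x\in C^\circ$, then $\theta(x)>0$.
\item[(c)] If $x\in C^\circ$, $\delta>0$ and $y\ge\delta x$, then $y\in C^\circ$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $x\notin C$, the Hahn--Banach separation theorem gives $\theta\in X^*$ with $\theta(x)<\inf_C\theta$. Since $C$ is invariant under positive scaling and contains $0$, the finite infimum is $0$. So $\theta\in C^*$ and $\theta(x)<0$.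
(b) For $y\in X$ and small $t>0$ we have $x\pm ty\in C$, so $t|\theta(y)|\le\theta(x)$. If $\theta(x)=0$, then $\theta=0$.
(c) If $B$ is a ball around $x$ inside $C$, then $\delta B+(y-\delta x)$ is a ball around $y$ inside $C$.
\end{proof}

Fix a base point $u\in C^\circ$ and $\epsilon>0$ such that $u+y\in C$ whenever $\|y\|\le\epsilon$. The point $u$ is arbitrary until Section~\ref{sec:end}, where it is chosen. We normalize positive functionals at $u$:
\[
\Sigma=\{\theta\in C^*:\theta(u)=1\},\qquad \nu(x)=\max_{\theta\in\Sigma}\theta(x)\quad(x\in X).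
\]
By Lemma~\ref{lem:dual}(b) every element of $C^*\setminus\{0\}$ is a positive multiple of an element of $\Sigma$, so $x\le y$ if and only if $\theta(x)\le\theta(y)$ for all $\theta\in\Sigma$.

\begin{lemma}\label{lem:sigma}
The set $\Sigma$ is nonempty and compact, and $|\theta(x)|\le\|x\|/\epsilon$ for $\theta\in\Sigma$, $x\in X$. There is $\kappa>0$ with
\begin{equation}\label{eq:norms}
\epsilon\,\nu(x)\le\|x\|\le\kappa\,\nu(x)\qquad(x\in C).
\end{equation}
If $w\in\partial C$, then $\Sigma_w=\{\sigma\in\Sigma:\sigma(w)=0\}$ is nonempty and compact.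
\end{lemma}

\begin{proof}
If $u=0$, then $C$ contains a ball around $0$, which contradicts $C\cap(-C)=\{0\}$ and $X\neq\{0\}$. So $u\ne0$, hence $-u\notin C$, and Lemma~\ref{lem:dual}(a) gives a nonzero element of $C^*$. Thus $\Sigma\ne\emptyset$. For $x\ne0$ we have $u\pm\epsilon x/\|x\|\in C$, so $1\pm\epsilon\theta(x)/\|x\|\ge0$ for $\theta\in\Sigma$. Hence $\Sigma$ is a closed bounded subset of the finite dimensional space $X^*$, and $|\nu(x)-\nu(y)|\le\|x-y\|/\epsilon$. If $x\in C$ and $\nu(x)\le0$, then $-x\in C$, so $x=0$. Therefore the continuous function $\nu$ has a positive minimum $1/\kappa$ on the compact set $\{x\in C:\|x\|=1\}$, which gives \eqref{eq:norms}. Finally, let $w\in C$ and $\delta=\min_{\sigma\in\Sigma}\sigma(w)\ge0$. Then $w\ge\delta u$, so $\delta>0$ would give $w\in C^\circ$ by Lemma~\ref{lem:dual}(c). Thus $\delta=0$ for $w\in\partial C$, and $\Sigma_w$ is a nonempty closed subset of $\Sigma$.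
\end{proof}

\begin{lemma}\label{lem:metric}
Let $x,y,z\in C^\circ$ and $s\ge0$.
\begin{itemize}
\item[(a)] $M(x/y)=\max_{\theta\in\Sigma}\theta(x)/\theta(y)$, $\ x\le M(x/y)\,y$, $\ M(x/z)\le M(x/y)M(y/z)$, and $M(x/u)=\nu(x)$.
\item[(b)] $d$ is a metric, and $d(x,y)\le s$ if and only if $e^{-s}y\le x\le e^sy$.
\item[(c)] The ball $\{x\in C^\circ: d(x,y)\le s\}$ is convex and norm compact.
\item[(d)] $d$ induces the norm topology on $C^\circ$.
\item[(e)] If $y_j\in C^\circ$ and $y_j\to w\in\partial C$ in norm, then $d(u,y_j)\to\infty$.
\end{itemize}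
\end{lemma}

\begin{proof}
(a) We have $x\le\beta y$ if and only if $\theta(x)/\theta(y)\le\beta$ for all $\theta\in\Sigma$, and $\theta\mapsto\theta(x)/\theta(y)$ is continuous and positive on the compact set $\Sigma$. This gives the formula and $x\le M(x/y)y$. The product inequality follows from $\theta(x)/\theta(z)=(\theta(x)/\theta(y))(\theta(y)/\theta(z))$.

(b) The equivalence follows from (a). Symmetry is built in, the triangle inequality is the product inequality, and $d\ge0$ because $M(x/y)M(y/x)\ge M(x/x)=1$. If $d(x,y)=0$, then $x\le y\le x$, so $x-y\in C\cap(-C)=\{0\}$.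

(c) By (b) and Lemma~\ref{lem:dual}(c) the ball equals $(e^{-s}y+C)\cap(e^sy-C)$, which is closed and convex. It is bounded, since $\|x\|\le\kappa\nu(x)\le\kappa e^s\nu(y)$ on it.

(d) Let $y_j\to y$ in norm and $0<\delta<1$. Since $\delta y\in C^\circ$, eventually $\delta y\pm(y_j-y)\in C$, that is, $(1-\delta)y\le y_j\le(1+\delta)y$. So $d(y_j,y)\to0$. Conversely, $d(x,y)\le s$ gives $0\le x-e^{-s}y\le(e^s-e^{-s})y$, hence $\|x-y\|\le\kappa(e^s-e^{-s})\nu(y)+(1-e^{-s})\|y\|$, which tends to $0$ with $s$.

(e) Otherwise infinitely many $y_j$ lie in one ball around $u$, which is a norm closed subset of $C^\circ$ by (c); then $w\in C^\circ$.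
\end{proof}

From now on $g\colon C^\circ\to C^\circ$ is nonexpansive; by (d) it is norm continuous. Two orbits never drift apart, and this reduces Theorem~\ref{thm:main} to a single orbit.

\begin{lemma}\label{lem:compare}
If $\|g^k(z)\|\to\infty$ for one $z\in C^\circ$, then (i) holds. If $\theta\in C^*\setminus\{0\}$ and $\theta(g^k(z))\to0$ for one $z\in C^\circ$, then (ii) holds with this $\theta$.
\end{lemma}

\begin{proof}
Let $z'\in C^\circ$ and $s=d(z,z')$. Then $e^{-s}g^k(z)\le g^k(z')\le e^sg^k(z)$ for all $k$. Hence $\theta(g^k(z'))\le e^s\theta(g^k(z))$, and by \eqref{eq:norms},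
$\|g^k(z')\|\ge\epsilon\nu(g^k(z'))\ge\epsilon e^{-s}\nu(g^k(z))\ge\epsilon\kappa^{-1}e^{-s}\|g^k(z)\|$.
\end{proof}

So different starting points are not the difficulty. The difficulty is the behavior of one orbit at different times.

\section{Orbits do not accumulate in the interior}\label{sec:boundary}

\begin{proposition}\label{prop:boundary}
If $g$ has no fixed point in $C^\circ$, then $\omega(z;g)\subset\partial C$ for every $z\in C^\circ$.
\end{proposition}

\begin{proof}
Since $C$ is closed, $\omega(z;g)\subset C$. Suppose that $g^{l_i}(z)\to w\in C^\circ$ with $l_i\to\infty$, and put $w_k=g^k(w)$. We show that $w$ is recurrent, that its orbit is therefore bounded, and that a bounded orbit produces a fixed point.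

\emph{Recurrence.} After passing to a subsequence, $m_i=l_{i+1}-l_i\to\infty$. Applying nonexpansiveness of $g^{m_i}$ to the pair $w$, $g^{l_i}(z)$, we get
\[
d(w_{m_i},w)\le d(w,g^{l_i}(z))+d(g^{l_{i+1}}(z),w)\to0
\]
by Lemma~\ref{lem:metric}(d). So there are arbitrarily large $t$ with $d(w_t,w)<\frac12$.

\emph{Boundedness.} Recurrence allows long excursions between returns; the following argument of Ca{\l}ka uses compactness to bound the return times. Let $I=\{m\ge0:d(w_m,w)\le1\}$, which contains $0$. The set $\{w_m:m\in I\}$ lies in a compact ball, so there are $m_1,\dots,m_s\in I$ such that every $m\in I$ satisfies $d(w_m,w_{m_j})\le\frac12$ for some $j$. Choose $t_j>m_j$ with $d(w_{t_j},w)<\frac12$ and put $n_j=t_j-m_j\ge1$. For $m\in I$ and $j$ as above,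
\[
d(w_{m+n_j},w)\le d(w_{m+n_j},w_{m_j+n_j})+d(w_{t_j},w)\le d(w_m,w_{m_j})+d(w_{t_j},w)\le1,
\]
so $m+n_j\in I$. Let $N=\max_jn_j$. Given $k\ge0$, the largest $m\in I$ with $m\le k$ satisfies $k-m<N$. Each step of the orbit has length at most $d(w,w_1)$, so $d(w_k,w)\le R:=1+Nd(w,w_1)$ for all $k$.

\emph{Fixed point.} A ball around $w$ need not be invariant under $g$, so we take the points that are asymptotically close to the orbit. Let $\lambda(y)=\limsup_kd(y,w_k)$ and $Z=\{y\in C^\circ:\lambda(y)\le R\}$. Then $w\in Z$. We have $g(Z)\subset Z$, because $d(g(y),w_{k+1})\le d(y,w_k)$ gives $\lambda(g(y))\le\lambda(y)$. The set $Z$ is convex: if $y,y'\in Z$ and $\delta>0$, then for large $k$ both points lie in the convex ball of radius $R+\delta$ around $w_k$, so $\lambda\le R+\delta$ on the segment from $y$ to $y'$. Finally $Z$ is compact: $\lambda$ is $1$-Lipschitz for $d$, so $Z$ is closed in $C^\circ$, and $d(y,w)\le\lambda(y)+R\le2R$ for $y\in Z$, so $Z$ lies in a compact ball. By Brouwer's theorem, a continuous self-map of a nonempty compact convex subset of a finite dimensional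 space has a fixed point. Applied to $g$ on $Z$, this contradicts the hypothesis.
\end{proof}

\section{Positive escape rate}\label{sec:positive}

The functionals that we need come from the formula for $M$ in Lemma~\ref{lem:metric}(a). A point $p$ can be far from $x$ for two reasons: some functional is much smaller at $p$ than at $x$, or some functional is much larger. The distance $d(x,p)$ equals $\log M(x/p)$ if the first effect dominates and $\log M(p/x)$ if the second does. In either case a functional that realizes the distance compares with the function $y\mapsto\exp(d(y,p)-d(u,p))$.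

\begin{lemma}\label{lem:realize}
Let $p,x\in C^\circ$.
\begin{itemize}
\item[(a)] If $d(u,p)=\log M(u/p)$, there is $\theta\in\Sigma$ with $\theta(y)\le e^{d(y,p)-d(u,p)}$ for all $y\in C^\circ$.
\item[(b)] If $d(u,p)=\log M(p/u)$, there is $\theta\in\Sigma$ with $\theta(y)\ge e^{d(u,p)-d(y,p)}$ for all $y\in C^\circ$.
\item[(c)] If $d(x,p)=\log M(x/p)$, there is $\sigma\in\Sigma$ with $e^{d(x,p)-d(u,p)}\le\sigma(x)$ and $\sigma(p)=\sigma(x)e^{-d(x,p)}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Choose $\theta\in\Sigma$ with $\theta(u)/\theta(p)=M(u/p)$, so $\theta(p)=e^{-d(u,p)}$. Then $\theta(y)\le M(y/p)\theta(p)\le e^{d(y,p)-d(u,p)}$.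
(b) Choose $\theta\in\Sigma$ with $\theta(p)=M(p/u)=e^{d(u,p)}$. Then $\theta(p)\le M(p/y)\theta(y)\le e^{d(y,p)}\theta(y)$.
(c) Choose $\sigma\in\Sigma$ with $\sigma(x)/\sigma(p)=M(x/p)=e^{d(x,p)}$. Since $1/\sigma(p)=\sigma(u)/\sigma(p)\le e^{d(u,p)}$, we get $e^{d(x,p)}\le\sigma(x)e^{d(u,p)}$.
\end{proof}

Consider the orbit of the base point, and put
\[
u_k=g^k(u),\qquad F(n)=d(u,u_n).
\]
Nonexpansiveness gives
\begin{equation}\label{eq:shift}
d(u_k,u_{k+n})\le F(n)\qquad(k,n\ge0),
\end{equation}
so $F(k+n)\le F(k)+F(n)$. Fekete's lemma states that for a nonnegative subadditive sequence the limit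
\[
\rho=\lim_{n\to\infty}F(n)/n\in[0,\infty)
\]
exists. We call $\rho$ the \emph{escape rate} of $g$. It does not depend on $u$, because $|d(z,g^n(z))-d(u,u_n)|\le2d(z,u)$.

To apply Lemma~\ref{lem:realize} with $p=u_n$ and $y=u_k$, we need $d(u_k,u_n)$ to be smaller than $d(u,u_n)$ by an amount that grows with $k$. By \eqref{eq:shift} it suffices that $F(n-k)\le F(n)-ck$, and this says that $n$ is a record time of the sequence $F(m)-cm$.

\begin{proposition}\label{prop:positive}
Suppose $\rho>0$. For every base point $u\in C^\circ$ there is $\theta\in\Sigma$ such that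
\[
\theta(u_k)\le e^{-\rho k}\ \text{ for all }k\ge0\qquad\text{or}\qquad\theta(u_k)\ge e^{\rho k}\ \text{ for all }k\ge0 .
\]
The first alternative implies (ii) and the second implies (i). In particular, if $\omega(z;g)\ne\emptyset$ for some $z$, then the first alternative holds.
\end{proposition}

\begin{proof}
Let $0<c<\rho$. Call $n$ a record if $F(n)-cn\ge F(m)-cm$ for all $0\le m\le n$. For each $N$, an index that maximizes $F(m)-cm$ over $0\le m\le N$ is a record, and these maxima tend to $\infty$ because $F(m)-cm\to\infty$. So there are infinitely many records. For a record $n$ and $0\le k\le n$,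
\[
d(u_k,u_n)\le F(n-k)\le F(n)-ck=d(u,u_n)-ck .
\]
If $F(n)=\log M(u/u_n)$ for infinitely many records $n$, Lemma~\ref{lem:realize}(a) gives $\theta_n\in\Sigma$ with $\theta_n(u_k)\le e^{-ck}$ for $k\le n$, and a limit point $\theta$ of $(\theta_n)$ in the compact set $\Sigma$ satisfies $\theta(u_k)\le e^{-ck}$ for all $k$. Otherwise $F(n)=\log M(u_n/u)$ for infinitely many records $n$; Lemma~\ref{lem:realize}(b) gives $\theta_n\in\Sigma$ with $\theta_n(u_k)\ge e^{ck}$ for $k\le n$, and a limit point satisfies $\theta(u_k)\ge e^{ck}$ for all $k$.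

Now let $c=c_j\uparrow\rho$. One of the two alternatives occurs for infinitely many $j$, and a limit point of the corresponding functionals satisfies it with $c=\rho$. In the first alternative $\theta(u_k)\to0$; in the second $\|u_k\|\ge\epsilon\theta(u_k)\to\infty$. Lemma~\ref{lem:compare} gives (ii) and (i), respectively, and (i) makes all omega limit sets empty.
\end{proof}

\begin{remark}\label{rem:optimal}
The exponent $\rho$ is optimal. For every $\theta\in\Sigma$ we have $e^{-F(k)}\le\theta(u_k)\le e^{F(k)}$, so either of the estimates $\theta(u_k)\le e^{-\rho'k}$ for all $k$, or $\theta(u_k)\ge e^{\rho'k}$ for all $k$, forces $F(k)\ge\rho'k$ and hence $\rho'\le\rho$.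
\end{remark}

\section{Zero escape rate}\label{sec:zero}

Fixed point free maps with $\rho=0$ exist already on the half-line: $g(x)=(1+x^{-1})^{-1}$ is nonexpansive, since $1+x^{-1}$ changes by a factor in $[e^{-s},e^s]$ when $x$ does, and for $u=1$ we have $u_k=1/(1+k)$ and $F(k)=\log(1+k)$. When $\rho=0$ and $F$ is unbounded, the record argument runs only with $c=0$. It gives $\theta\in\Sigma$ with $\theta(u_k)\le1$ for all $k$ or $\theta(u_k)\ge1$ for all $k$. The first bound has no decay, and the second implies nothing about the norm. Moreover, records take no account of where the orbit is; they might all occur at times when $\|u_n\|$ is huge. We therefore work at times when the orbit is close to a given limit point $w\in\omega(u;g)\cap\partial C$, and we draw the decay from $w$ itself.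

\subsection{The sandwich}

For $w\in\partial C$ define
\[
q_w(x)=\max\{\sigma(x):\sigma\in\Sigma_w\}\qquad(x\in X).
\]
By Lemma~\ref{lem:sigma} the maximum exists, $|q_w(x)-q_w(y)|\le\|x-y\|/\epsilon$, and $q_w(w)=0$. So $q_w$ is small near $w$. Suppose we find a function $h$ on $C^\circ$ and $\theta\in\Sigma$ with
\begin{equation}\label{eq:sandwich}
\theta\le h\le q_w,\qquad h\circ g\le h .
\end{equation}
Then $\theta(g^k(x))\le h(x)\le q_w(x)$ for all $k$: once the orbit has come close to $w$, the functional $\theta$ stays small forever, wherever the orbit goes.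

Lemma~\ref{lem:realize} suggests a candidate. Let $u_l\to w$ along a sequence of times $l$. For fixed $x$, the numbers $M(u_l/x)$ stay bounded while $d(x,u_l)\to\infty$, so $d(x,u_l)=\log M(x/u_l)$ for large $l$. Parts (a) and (c) of the lemma then squeeze $\exp(d(x,u_l)-d(u,u_l))$ between $\theta_l(x)$ and $\sigma_l(x)$, where $\theta_l$ does not depend on $x$ and $\sigma_l(u_l)\to0$. A limit $h$ of these functions satisfies $\theta\le h\le q_w$. The trouble is monotonicity: nonexpansiveness gives $d(g(x),u_l)\le d(x,u_{l-1})$, with a shifted index.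

\begin{example}\label{ex:model}
Let $C=[0,\infty)^3$ and
\[
g(x_1,x_2,x_3)=\Big(\frac{x_2}{\sqrt{1+x_1x_2}},\ \frac{x_1}{\sqrt{1+x_1x_2}},\ x_3\Big).
\]
The first coordinate equals $(x_2^{-2}+x_1x_2^{-1})^{-1/2}$. If each $x_i$ changes by a factor in $[e^{-s},e^s]$, both terms in the bracket change by factors in $[e^{-2s},e^{2s}]$, so the first coordinate changes by a factor in $[e^{-s},e^{s}]$. The second coordinate is the first with $x_1,x_2$ exchanged, so $g$ is nonexpansive. It has no fixed point, since the product $x_1x_2$ is divided by $1+x_1x_2$. Take $u=(2,1,1)$ and $\tau_k=(1+2k)^{-1/2}$. Then $\tau_{k+1}=\tau_k/\sqrt{1+2\tau_k^2}$, so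
\[
u_k=(2\tau_k,\tau_k,1)\ \ (k\text{ even}),\qquad u_k=(\tau_k,2\tau_k,1)\ \ (k\text{ odd}).
\]
Thus $u_k\to w=(0,0,1)$ and $F(k)\le\log(2/\tau_k)$, so $\rho=0$. Here $\Sigma$ is the convex hull of the functionals $x_1/2$, $x_2$, $x_3$, and $q_w(x)=\max\{x_1/2,x_2\}$. For fixed $x$ and large $l$,
\[
\tau_l\,e^{d(x,u_l)}=\max\{x_1/2,\,x_2\}\ \ (l\text{ even}),\qquad \tau_l\,e^{d(x,u_l)}=\max\{x_1,\,x_2/2\}\ \ (l\text{ odd}).
\]
Dividing by the values $1$ and $2$ at $x=u$, we obtain two candidates,
\[
h_0(x)=\max\{x_1/2,\,x_2\},\qquad h_1(x)=\max\{x_1/2,\,x_2/4\}.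
\]
Both lie between $\theta(x)=x_1/2$ and $q_w$. Neither is monotone under $g$: we have $h_0(g(u))=2/\sqrt3>1=h_0(u)$, and at $x=(\frac12,1,1)$ we have $h_1(g(x))=1/\sqrt6>\frac14=h_1(x)$. Now use two consecutive orbit points and put $H_l(x)=\max\{e^{d(x,u_{l-1})},e^{d(x,u_l)}\}$. Since $\tau_{l-1}/\tau_l\to1$, we get $\tau_lH_l(x)\to\max\{x_1,x_2\}$, hence
\[
H_l(x)/H_l(u)\to h(x)=\tfrac12\max\{x_1,x_2\}.
\]
This $h$ satisfies \eqref{eq:sandwich} with $\theta(x)=x_1/2$, because $h(g(x))=h(x)/\sqrt{1+x_1x_2}$.
\end{example}

In the example the shift of the index is absorbed by a maximum over a window of times that ends at $l$. In general no period tells us how long the window should be, and a window with a hard left end is not stable under the shift $m\mapsto m-1$. We remove the left end and instead charge a penalty $1/r$ for each step back from $l$. The shift then costs only a factor $e^{1/r}$. Because $\rho=0$, the orbit moves by less than $n/r$ in $n$ steps when $n$ is large, so the penalty confines the maximum to a window whose length $J_r$ depends on $r$ but not on $l$. Choosing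 $l$ after $r$, we can place the whole window so far out that the motion inside it is negligible compared with its distance from $u$. We never form the limit $h$; it suffices to pass to the limit in the inequalities.

\subsection{The key estimate}

\begin{proposition}\label{prop:key}
Suppose $\rho=0$ and $w\in\omega(u;g)\cap\partial C$. Then there is $\theta\in\Sigma$ with
\[
\theta(g^k(x))\le q_w(x)\qquad\text{for all }x\in C^\circ\text{ and }k\ge0 .
\]
\end{proposition}

\begin{proof}
\emph{Parameters.} For $r=1,2,\dots$ choose $J_r\ge0$ with $F(n)<n/r$ for all $n>J_r$, which is possible since $\rho=0$, and let $B_r=\max_{0\le n\le J_r}F(n)$. Along a sequence of times $l$ with $u_l\to w$ we have $F(l)\to\infty$ by Lemma~\ref{lem:metric}(e). From this sequence choose $l_1<l_2<\cdots$ with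
\[
u_{l_r}\to w,\qquad l_r>J_r,\qquad F(l_r)\ge B_r+r .
\]
The number $S=\max\{1,\sup_rM(u_{l_r}/u)\}$ is finite, because $M(u_{l_r}/u)=\nu(u_{l_r})\le\|u_{l_r}\|/\epsilon$ and the sequence converges. Define
\[
Q_r(x)=\max_{0\le m\le l_r}\exp\Big(d(x,u_m)-\frac{l_r-m}{r}\Big)\qquad(x\in C^\circ),
\]
and call $m$ a \emph{maximizer for $x$} if the maximum is attained at $m$.

\emph{Step 1: the window. Every maximizer $m$ for $x$ satisfies}
\begin{equation}\label{eq:window}
m\ge1,\qquad d(u_m,u_{l_r})\le B_r,\qquad d(x,u_m)\ge B_r+r-d(x,u).
\end{equation}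
If $l_r-m>J_r$, then by \eqref{eq:shift}
\[
d(x,u_m)\le d(x,u_{l_r})+F(l_r-m)<d(x,u_{l_r})+\frac{l_r-m}{r},
\]
so the $m$-th term is smaller than the $l_r$-th term. Hence a maximizer has $l_r-m\le J_r$. This gives $m\ge l_r-J_r\ge1$ and $d(u_m,u_{l_r})\le F(l_r-m)\le B_r$. Comparing the $m$-th term with the $l_r$-th term gives $d(x,u_m)\ge d(x,u_{l_r})\ge F(l_r)-d(x,u)\ge B_r+r-d(x,u)$.

\emph{Step 2: almost monotonicity. $Q_r(g(x))\le e^{1/r}Q_r(x)$.} Let $m$ be a maximizer for $g(x)$. Since $m\ge1$, we have $d(g(x),u_m)\le d(x,u_{m-1})$, and therefore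
\[
Q_r(g(x))\le\exp\Big(d(x,u_{m-1})-\frac{l_r-(m-1)}{r}+\frac1r\Big)\le e^{1/r}Q_r(x).
\]
This step is the reason for building $Q_r$ from $d$: the hypothesis on $g$ controls $d$, and not the one-sided quantity $M(x/y)$. The next step returns to $M$.

\emph{Step 3: the distance is one-sided. If $r>\log S+2d(x,u)$ and $m$ is a maximizer for $x$, then $d(x,u_m)=\log M(x/u_m)$.} By Lemma~\ref{lem:metric}(a) and \eqref{eq:window},
\[
M(u_m/x)\le M(u_m/u_{l_r})\,M(u_{l_r}/u)\,M(u/x)\le e^{B_r}Se^{d(x,u)}<e^{B_r+r-d(x,u)}\le e^{d(x,u_m)} .
\]
So the maximum that defines $d(x,u_m)$ is not attained by $M(u_m/x)$. Here we used that the points $u_{l_r}$ are bounded in norm.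

\emph{Step 4: lower bound. For $r>\log S$ there is $\theta_r\in\Sigma$ with $\theta_r(y)\le Q_r(y)/Q_r(u)$ for all $y\in C^\circ$.} Let $m$ be a maximizer for $u$. By Step 3 with $x=u$, Lemma~\ref{lem:realize}(a) applies to $p=u_m$ and gives $\theta_r\in\Sigma$ with $\theta_r(y)\le e^{d(y,u_m)-d(u,u_m)}$. Let $a=e^{-(l_r-m)/r}$. Then $ae^{d(y,u_m)}\le Q_r(y)$ and $ae^{d(u,u_m)}=Q_r(u)$, and the claim follows by division.

\emph{Step 5: upper bound. $\limsup_{r\to\infty}Q_r(x)/Q_r(u)\le q_w(x)$ for every $x\in C^\circ$.} Let $r>\log S+2d(x,u)$, let $m$ be a maximizer for $x$, and let $a=e^{-(l_r-m)/r}$. By Step 3, Lemma~\ref{lem:realize}(c) applies to $p=u_m$ and gives $\sigma_r\in\Sigma$ with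
\[
Q_r(x)=ae^{d(x,u_m)}\le\sigma_r(x)\,ae^{d(u,u_m)}\le\sigma_r(x)\,Q_r(u)
\]
and $\sigma_r(u_m)=\sigma_r(x)e^{-d(x,u_m)}$. The smallness of $\sigma_r$ at $u_m$ survives the passage to $u_{l_r}$: by \eqref{eq:window},
\[
\sigma_r(u_{l_r})\le M(u_{l_r}/u_m)\,\sigma_r(u_m)\le e^{B_r}\nu(x)\,e^{-B_r-r+d(x,u)}=\nu(x)\,e^{d(x,u)-r}\to0 .
\]
Choose a subsequence along which $\sigma_r(x)\to\limsup_r\sigma_r(x)$ and $\sigma_r\to\sigma\in\Sigma$. Since $u_{l_r}\to w$, we get $\sigma(w)=\lim\sigma_r(u_{l_r})=0$, so $\sigma\in\Sigma_w$. Hence $\limsup_rQ_r(x)/Q_r(u)\le\sigma(x)\le q_w(x)$.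

\emph{Step 6: the limit.} Let $\theta\in\Sigma$ be the limit of a subsequence of $(\theta_r)$; it does not depend on $x$ or $k$. By Steps 4 and 2,
\[
\theta_r(g^k(x))\le\frac{Q_r(g^k(x))}{Q_r(u)}\le e^{k/r}\,\frac{Q_r(x)}{Q_r(u)} .
\]
Fix $x$ and $k$ and let $r\to\infty$ along the subsequence. Then $e^{k/r}\to1$, and Step 5 gives $\theta(g^k(x))\le q_w(x)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

Suppose first that $g(z)=z\in C^\circ$. Then $\|g^k(z)\|$ is constant, and $\theta(g^k(z))=\theta(z)>0$ for every $\theta\in C^*\setminus\{0\}$. So neither (i) nor (ii) holds.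

Now suppose that $g$ has no fixed point. If $\omega(z;g)=\emptyset$ for all $z$, then no orbit has a bounded subsequence, because bounded sequences in $X$ have convergent subsequences; this is (i). Otherwise choose the base point $u$ such that $\omega(u;g)\ne\emptyset$. If $\rho>0$, Proposition~\ref{prop:positive} gives (ii). Let $\rho=0$ and $w\in\omega(u;g)$. By Proposition~\ref{prop:boundary}, $w\in\partial C$, so Proposition~\ref{prop:key} provides $\theta\in\Sigma$. Given $\eta>0$, continuity of $q_w$ and $q_w(w)=0$ yield a time $l$ with $q_w(u_l)<\eta$. For all $n\ge l$ we get $\theta(u_n)=\theta(g^{n-l}(u_l))\le q_w(u_l)<\eta$. Hence $\theta(u_n)\to0$, and Lemma~\ref{lem:compare} gives (ii). This proves Theorem~\ref{thm:main}, and with it Theorem~\ref{thm:hull}.\hfill$\square$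

\section{Sharpness and the role of the hypotheses}\label{sec:sharp}

A \emph{face} of $C$ is a convex cone $\Psi\subset C$ such that $x,y\in C$ and $x+y\in\Psi$ imply $x,y\in\Psi$. Every proper exposed face $C\cap\ker\theta$ is a face, since $\theta(x)+\theta(y)=0$ with both terms nonnegative forces both to vanish. The location of the limit points cannot be narrowed down further.

\begin{proposition}\label{prop:sharp}
For every $w\in\partial C$ there is a nonexpansive map $g\colon C^\circ\to C^\circ$ without fixed point such that $g^k(x)\to w$ for all $x\in C^\circ$. For every proper exposed face $\Phi$ there is such a map for which every face of $C$ that contains $\bigcup_z\omega(z;g)$ contains $\Phi$.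
\end{proposition}

\begin{proof}
Choose $\theta\in C^*\setminus\{0\}$ with $\theta(w)=0$ (Lemma~\ref{lem:sigma}) and $v\in C^\circ$, and put
\[
g(x)=w+\frac{\theta(x)}{2\theta(v)}\,v .
\]
By Lemma~\ref{lem:dual}(b),(c), $g$ maps $C^\circ$ into itself. If $x\le e^sy$ with $s\ge0$, then $\theta(x)\le e^s\theta(y)$ and $w\le e^sw$, so $g(x)\le e^sg(y)$. Applying this to both inequalities $x\le e^sy$ and $y\le e^sx$ shows that $g$ is nonexpansive. Since $\theta(g(x))=\theta(x)/2$ and $\theta(x)>0$, there is no fixed point, and $g^k(x)=w+2^{-k}\theta(x)\theta(v)^{-1}v\to w$.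

For the second claim recall that a nonempty convex set in a finite dimensional space has nonempty relative interior, that is, interior relative to its affine hull. Take $w$ in the relative interior of $\Phi$ and $g$ as above, so that $\bigcup_z\omega(z;g)=\{w\}$. Let $\Psi$ be a face with $w\in\Psi$ and let $y\in\Phi$. For small $t>0$ the point $w'=w+t(w-y)$ lies in $\Phi$, and $w'+ty=(1+t)w\in\Psi$. Hence $ty\in\Psi$ and $y\in\Psi$.
\end{proof}

So every boundary point occurs as a limit, and in the conclusion that the omega limit sets lie in a proper exposed face, no such face can in general be replaced by a smaller face.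

We close with the hypotheses of Theorem~\ref{thm:hull}. The absence of fixed points enters only through Proposition~\ref{prop:boundary}, which is needed only when $\rho=0$; the identity map shows that it cannot be dropped. The condition $C\cap(-C)=\{0\}$ makes $d$ a metric with bounded balls (Lemmas~\ref{lem:sigma} and~\ref{lem:metric}). Finite dimension is used for the compactness of balls and Brouwer's theorem in Section~\ref{sec:boundary}, for the constant $\kappa$ and the norm compactness of $\Sigma$, and for the passage from empty omega limit sets to (i). Nonexpansiveness is used at every stage, and it cannot be replaced by a Lipschitz condition with an arbitrary constant.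

\begin{example}\label{ex:lipschitz}
Let $\varphi(t)=\min\{1,t/2\}$ and define on the open quadrant
\[
g(x_1,x_2)=\big(x_1\varphi(x_1/x_2),\ x_2\varphi(x_2/x_1)\big).
\]
In coordinates $s=\log x_1$, $t=\log x_2$ the first component is $s+\min\{0,s-t-\log2\}$ and the second is obtained by exchanging $s$ and $t$, so $d(g(x),g(y))\le3d(x,y)$. A fixed point would need $x_1\ge2x_2$ and $x_2\ge2x_1$, which is impossible. If $x_1\ge2x_2$, then $g(x)=(x_1,x_2^2/(2x_1))$ and $x_2^2/(2x_1)\le x_2/4$, so the orbit of $(2,1)$ converges to $(2,0)$. By symmetry the orbit of $(1,2)$ converges to $(0,2)$. The midpoint $(1,1)$ of the two limits lies in the interior.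
\end{example}

\begin{thebibliography}{1}

\bibitem{DW}
\emph{Fixed point theorems and Denjoy-Wolff theorems for Hilbert's projective metric in infinite dimensions},
\texttt{http://math.rutgers.edu/\textasciitilde nussbaum/Pubs/DW-TMNA.pdf}

\end{thebibliography}
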